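\title{A family of self-reciprocal polynomials with zeros on the unit circle, and the constant $3/\sqrt{2}$}

\begin{abstract}
For real $a$ and $m\ge1$, multiply the coefficient of $T^k$ in $(1+aT+T^2)^m$ by $(3m-k)!\,(m+k)!/((3m)!\,m!)$. We prove that the resulting polynomial has all its zeros on the unit circle for every $m$ when $|a|\le 3/\sqrt2$, and that for $|a|>3/\sqrt2$ it has a zero off the circle for all large $m$. On the circle the polynomial is, up to a simple factor, the imaginary part of an integral of $q^m$ for a quartic $q$ positive on the real line. We determine its sign at $m+1$ points by a saddle-point argument with explicit inequalities in place of asymptotic error terms.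
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

For a real number $a$ and an integer $m\ge1$ let
\begin{equation}\label{eq:def}
R_a^{(m)}(T)=\sum_{k=0}^{2m}\frac{(3m-k)!\,(m+k)!}{(3m)!}\sum_{j=0}^{\lfloor k/2\rfloor}\frac{a^{k-2j}}{j!\,(k-2j)!\,(m-k+j)!}\,T^k ,
\end{equation}
where $1/n!=0$ for negative integers $n$ and $a^0=1$. The following conjecture comes from \cite{zeta}: \emph{if $0<|a|\le 3/\sqrt2$, then for every $m$ all zeros of $R_a^{(m)}$ lie on the unit circle.} We prove it, and we show that the constant cannot be enlarged.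

\begin{theorem}\label{thm:A}
If $a$ is real and $|a|\le3/\sqrt2$, then for every $m\ge1$ all zeros of $R_a^{(m)}$ lie on $|T|=1$. If moreover $2<|a|\le3/\sqrt2$, they are all simple.
\end{theorem}

\begin{theorem}\label{thm:B}
If $|a|>3/\sqrt2$, then for all sufficiently large $m$ the polynomial $R_a^{(m)}$ has a zero off the unit circle.
\end{theorem}

The numbers $m!/(j!\,(k-2j)!\,(m-k+j)!)$ are trinomial coefficients, so
\begin{equation}\label{eq:weights}
R_a^{(m)}(T)=\sum_{k=0}^{2m}\gamma_k\beta_kT^k,\qquad \gamma_k=\frac{(3m-k)!\,(m+k)!}{(3m)!\,m!},\qquad \sum_{k=0}^{2m}\beta_kT^k=(1+aT+T^2)^m .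
\end{equation}
Both sequences are symmetric under $k\mapsto 2m-k$ and $\gamma_0\beta_0=1$. Hence $R=R_a^{(m)}$ is real of degree $2m$, with $R(0)=1$, and \emph{self-reciprocal}: $T^{2m}R(1/T)=R(T)$. Its zeros are symmetric with respect to the unit circle, and the function
\[
\Lambda(\theta)=e^{-im\theta}R(e^{i\theta})=\gamma_m\beta_m+2\sum_{k=1}^m\gamma_{m+k}\beta_{m+k}\cos k\theta
\]
is real. This gives the counting principle behind Theorem~\ref{thm:A}.

\medskip\noindent\textbf{(S)} \emph{If $\Lambda$ has alternating signs at points $0=\theta_0<\theta_1<\dots<\theta_m=\pi$, then all zeros of $R$ lie on the unit circle and are simple.}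

\medskip\noindent Indeed, $R$ then has $m$ distinct zeros on the open upper half circle, their conjugates are $m$ more, and $\deg R=2m$. Since $R_{-a}^{(m)}(T)=R_a^{(m)}(-T)$, we assume $a\ge0$ from now on.

Without the weights $\gamma_k$ the zeros lie on the circle exactly when $a\le2$. The weights damp the middle coefficients, because $\gamma_{k+1}/\gamma_k=(m+k+1)/(3m-k)<1$ for $k<m$, and in the first two cases this widens the range. For $m=1$ we have $R=1+\frac23aT+T^2$, with zeros on the circle exactly when $a\le3$, distinct when $a<3$; this proves Theorem~\ref{thm:A} for $m=1$. For $m=2$ the weights are $1,\frac12,\frac25,\frac12,1$, and with $x=T+1/T$,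
\[
T^{-2}R(T)=x^2+ax+\tfrac25a^2-\tfrac65 .
\]
A zero $T$ lies on the circle exactly when $x\in[-2,2]$. The quadratic is positive at $x=2$, equals $-\frac3{20}(8-a^2)$ at its vertex $x=-a/2$, and equals $\frac25(a^2-5a+7)>0$ at $x=-2$. So the range for $m=2$ is $a\le2\sqrt2$, and for $a<2\sqrt2$ these three values of $x=2\cos\theta$ are the points required by (S). From the thresholds $3$ and $2\sqrt2$ one might guess that the gain over $2$ disappears as $m\to\infty$. By the two theorems it does not: the values of $a$ that work for every $m$ are exactly those with $|a|\le3/\sqrt2$.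

Section~\ref{sec:beta} writes $R$ as an integral of an $m$th power and settles $a\le2$ with a composition theorem. For $a>2$, Section~\ref{sec:quartic} expresses $\Lambda$ through a real quartic $q$, and the constant $3/\sqrt2$ appears there as a condition on the critical points of $q$. Section~\ref{sec:model} finds the sign of $\Lambda(\pi)$ by hand and reads off the plan that Sections~\ref{sec:normal}--\ref{sec:sign} carry out. Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Throughout, $\mathbb H$ is the open upper half-plane.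

\section{The beta integral and the range $0\le a\le2$}\label{sec:beta}

The weights are values of the beta integral $\int_0^1t^{m+k}(1-t)^{3m-k}\,dt=(m+k)!\,(3m-k)!/(4m+1)!$. Multiplying by $\beta_kT^k$ and summing over $k$ gives
\begin{equation}\label{eq:beta}
R(T)=K_m\int_0^1g(t,T)^m\,dt,\qquad g(t,T)=t(1-t)\big((1-t)^2+aTt(1-t)+T^2t^2\big),
\end{equation}
with $K_m=(4m+1)!/((3m)!\,m!)$. This formula is the starting point for $a>2$. For $a\le 2$ it is enough to know that the weights preserve the property of having all zeros in the closed unit disc, which follows from two classical facts.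

\emph{Gegenbauer polynomials.} For $\nu>0$ define $C_n^{(\nu)}$ by $(1-2xw+w^2)^{-\nu}=\sum_nC_n^{(\nu)}(x)w^n$. The polynomial $C_n^{(\nu)}$ has degree $n$, the family is orthogonal on $[-1,1]$ for the weight $(1-x^2)^{\nu-1/2}$, and therefore $C_n^{(\nu)}$ has $n$ distinct zeros in $(-1,1)$.

\emph{The Schur--Szeg\H{o} composition theorem} \cite[Theorem 16.1]{marden}. Let $\sum\binom nkA_kz^k$ and $\sum\binom nkB_kz^k$ have degree $n$, and let all zeros of the first lie in a closed disc $\mathcal D$. Then each zero of $\sum\binom nkA_kB_kz^k$ has the form $-\omega\beta$ with $\omega\in\mathcal D$ and $\beta$ a zero of the second.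

\begin{proposition}\label{prop:small}
If $0\le a\le2$, all zeros of $R_a^{(m)}$ lie on the unit circle.
\end{proposition}

\begin{proof}
Take first $a=2$, where $\beta_k=\binom{2m}k$. Write $(\nu)_k=\nu(\nu+1)\cdots(\nu+k-1)$. For $x=\cos\vartheta$ the generating function factors as $(1-e^{i\vartheta}w)^{-\nu}(1-e^{-i\vartheta}w)^{-\nu}$, and the binomial series give
\[
C_n^{(\nu)}(\cos\vartheta)=\sum_{k=0}^n\frac{(\nu)_k(\nu)_{n-k}}{k!\,(n-k)!}\,e^{i(n-2k)\vartheta}.
\]
For $\nu=m+1$, $n=2m$ the coefficient is $\frac{(m+k)!\,(3m-k)!}{m!^2\,k!\,(2m-k)!}=\frac{(3m)!}{(2m)!\,m!}\binom{2m}k\gamma_k$. Hence $C_{2m}^{(m+1)}(\cos\vartheta)$ is a positive constant times $e^{2im\vartheta}R_2^{(m)}(e^{-2i\vartheta})$. The left side vanishes at $2m$ distinct $\vartheta\in(0,\pi)$, which give $2m$ distinct zeros $e^{-2i\vartheta}$ of $R_2^{(m)}$ on the circle.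

For $0\le a\le2$ apply the composition theorem with $n=2m$, $A_k=\gamma_k$, $B_k=\beta_k/\binom{2m}k$ and $\mathcal D$ the closed unit disc. The first polynomial is $R_2^{(m)}$, the second is $(1+aT+T^2)^m$, whose zeros have modulus $1$ since $a\le2$, and the composition is $R_a^{(m)}$. So all zeros of $R_a^{(m)}$ satisfy $|T|\le1$. As $1/T$ is a zero along with $T$, they satisfy $|T|=1$.
\end{proof}

For $a>2$ the same argument only confines the zeros to an annulus, because $1+aT+T^2$ has a zero outside the disc. \textbf{From now on $a>2$.}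

\section{A real quartic}\label{sec:quartic}

The reality of $\Lambda$ should be visible in the integrand of \eqref{eq:beta}. We have $g(1-t,T)=T^2g(t,1/T)$, so for $|T|=1$ the function $t\mapsto g(t,T)/T$ takes conjugate values at $t$ and $1-\bar t$, the mirror images in the line $\operatorname{Re}t=\frac12$. An affine change of variable that turns this line into the real axis makes $g/T$ a real quartic, and it turns the endpoints $t=0,1$ into a conjugate pair of its zeros.

\begin{lemma}\label{lem:circle}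
Let $T=e^{i\theta}$, $0<\theta<2\pi$, $X=\cot\frac\theta2$, $\kappa=\sqrt{(a+2)/(a-2)}>1$, and
\[
v_1=\frac1{X-i},\qquad v_2=\frac1{X-i\kappa},\qquad q(v)=\big[v^2+(1-Xv)^2\big]\big[(a+2)v^2+(a-2)(1-Xv)^2\big].
\]
Then $q$ is a real quartic, positive on $\mathbb R$, with zeros $v_1,v_2\in\mathbb H$ and $\bar v_1,\bar v_2$. For $v=\bar v_1+(v_1-\bar v_1)t=\operatorname{Re}v_1+2i\sin^2\frac\theta2\,(t-\frac12)$,
\begin{equation}\label{eq:gq}
g(t,T)=\frac{T\,q(v)}{16\sin^4(\theta/2)} .
\end{equation}
Moreover $\Lambda(\theta)$ is a positive multiple of $I=\operatorname{Im}\int_x^{v_1}q^m\,dv$, for every $x\in\mathbb R$.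
\end{lemma}

\begin{proof}
The first factor of $q$ vanishes when $1-Xv=\pm iv$ and the second when $1-Xv=\pm i\kappa v$; this gives the four zeros. The leading coefficient $(1+X^2)(a+2+(a-2)X^2)$ is positive and no zero is real, so $q>0$ on $\mathbb R$.

From $X-i=e^{-i\theta/2}/\sin\frac\theta2$ we get $v_1=\sin\frac\theta2\,e^{i\theta/2}$, $T=v_1/\bar v_1$ and $v_1-\bar v_1=2i\sin^2\frac\theta2$. Put $w=1-Xv$ and $\omega=v_1/(v_1-\bar v_1)$, so that $\omega^4=T^2/(16\sin^4\frac\theta2)$. Then
\[
\alpha:=1-t=\omega\Big(1-\frac v{v_1}\Big)=\omega(w+iv),\qquad \alpha':=Tt=\omega\Big(\frac v{\bar v_1}-1\Big)=-\omega(w-iv),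
\]
hence $\alpha\alpha'=-\omega^2(w^2+v^2)$ and $\alpha^2+\alpha'^2=2\omega^2(w^2-v^2)$. Therefore
\[
g=T^{-1}\alpha\alpha'(\alpha^2+a\alpha\alpha'+\alpha'^2)=T^{-1}\omega^4(w^2+v^2)\big((a-2)w^2+(a+2)v^2\big),
\]
which is \eqref{eq:gq}. Let $Q$ be the primitive of $q^m$ vanishing at $x$; it has real coefficients, so $Q(v_1)-Q(\bar v_1)=2iI$. With $dt=dv/(2i\sin^2\frac\theta2)$, formulas \eqref{eq:beta} and \eqref{eq:gq} give $\Lambda(\theta)=K_m16^{-m}(\sin\frac\theta2)^{-4m-2}\,I$.
\end{proof}

The sign of $I$ does not change if we translate $v$ by a real number, rescale $v$ by a positive number, or multiply $q$ by a positive number. So only the shape of the pair $v_1,v_2$ matters. Put $b_k=\operatorname{Im}v_k$, $2d=\operatorname{Re}(v_1-v_2)$, $\sigma=b_1+b_2$, $\delta=b_1-b_2$. From $v_1=\frac{X+i}{X^2+1}$ and $v_2=\frac{X+i\kappa}{X^2+\kappa^2}$ we obtain, with $\Omega=(X^2+1)(X^2+\kappa^2)$,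
\begin{equation}\label{eq:shape}
2d=\frac{X(\kappa^2-1)}\Omega,\qquad \delta=\frac{(\kappa-1)(\kappa-X^2)}\Omega,\qquad b_1b_2=\frac\kappa\Omega,\qquad |v_1-v_2|^2=\frac{(\kappa-1)^2}\Omega,
\end{equation}
the last because $v_1-v_2=i(1-\kappa)v_1v_2$. One combination does not depend on $X$:
\begin{equation}\label{eq:E}
4d^2+\delta^2=4E\,b_1b_2,\qquad E=\frac{(\kappa-1)^2}{4\kappa},\qquad 4E+2=\kappa+\frac1\kappa=\frac{2a}{\sqrt{a^2-4}} .
\end{equation}
(The isometry $v\mapsto X-1/v$ of the hyperbolic plane $\mathbb H$ sends $v_1,v_2$ to $i,i\kappa$, so the hyperbolic distance of the two zeros stays fixed as $T$ moves.) Now $E\ge1$ means $a\ge3\sqrt{a^2-4}$, that is,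
\[
E\ge1\iff a\le3/\sqrt2 .
\]

We shall use three times the identity, valid for complex $D,M,M'$,
\begin{equation}\label{eq:id}
\big((v-D)^2+M\big)\big((v+D)^2+M'\big)=v^4+(M+M'-2D^2)v^2+2D(M-M')v+(D^2+M)(D^2+M').
\end{equation}
Translate $v$ by $\frac12\operatorname{Re}(v_1+v_2)$ and divide $q$ by its leading coefficient. Then $v_1=d+ib_1$, $v_2=-d+ib_2$, and the \emph{centered} quartic is $q=v^4+c_2v^2+c_1v+c_0$ with
\begin{equation}\label{eq:coef}
c_2=b_1^2+b_2^2-2d^2=\tfrac32\delta^2-2(E-1)b_1b_2,\qquad c_1=2d\sigma\delta,\qquad c_0=(d^2+b_1^2)(d^2+b_2^2);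
\end{equation}
for $c_2$ use $b_1^2+b_2^2=\delta^2+2b_1b_2$ and $2d^2=2Eb_1b_2-\frac12\delta^2$. The meaning of the threshold can be read from $c_2$.

\begin{lemma}\label{lem:dich}
If $a>3/\sqrt2$, then for every real $X$ the derivative $q'$ has exactly one real zero, and it is simple. If $2<a\le3/\sqrt2$, then $q'$ has a nonreal pair of zeros at $X=0$ and only real zeros at $X=\sqrt\kappa$.
\end{lemma}

\begin{proof}
If $E<1$, then $c_2>0$ and $q''=12v^2+2c_2>0$ on $\mathbb R$. At $X=0$ and at $X=\sqrt\kappa$ we have $c_1=0$ by \eqref{eq:shape}, so $q'=2v(2v^2+c_2)$. At $X=0$, $d=0$ and $c_2=b_1^2+b_2^2>0$. At $X=\sqrt\kappa$, $\delta=0$ and $c_2=-2(E-1)b_1b_2\le0$ when $E\ge1$.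
\end{proof}

We also recall two facts on zeros of polynomials of fixed degree whose coefficients depend continuously on a parameter, with nonvanishing leading coefficient. The zeros, counted with multiplicity, depend continuously on the parameter: they stay bounded on compact parameter sets, limits of zeros are zeros, and the number of zeros in $\mathbb H$ is constant on an interval of parameters for which no zero is real. By the implicit function theorem, a simple zero depends on the coefficients holomorphically.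

\section{The point $T=-1$ and the plan}\label{sec:model}

Let $2<a\le3/\sqrt2$. In (S) the sign of $\Lambda(\pi)$ must be $(-1)^m$, since $\Lambda(0)=R(1)>0$. We verify this by hand. At $\theta=\pi$ we have $X=0$, $v_1=i$, $v_2=i/\kappa$, $q=(a-2)(1+v^2)(1+\kappa^2v^2)$, and integrating up the imaginary axis,
\[
\frac I{(a-2)^m}=\int_0^{1/\kappa}\psi^m\,dy+(-1)^m\int_{1/\kappa}^1|\psi|^m\,dy,\qquad \psi(y)=(1-y^2)(1-\kappa^2y^2),
\]
because $0\le\psi\le1$ on $[0,1/\kappa]$ and $\psi\le0$ on $[1/\kappa,1]$. For even $m$ both terms are positive. For odd $m$ they compete, and the hypothesis on $a$ decides. From $\kappa+1/\kappa\ge6$ we get $\kappa>5$, then $\kappa>5.8$ and $\kappa^2>33$. The first term is less than $\frac15$. On $[\frac12,\frac34]$ we have $|\psi|\ge\frac7{16}\big(\frac{33}4-1\big)>3$, so the second integral exceeds $3^m/4$. Hence $I$ has the sign $(-1)^m$.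

Three features made this work. The path starts at the real critical point $0$ of $q$, and $q$ decreases through positive values to the zero $v_2$. From $v_2$ to $v_1$ the values of $q$ stay on one ray, they are largest in modulus at a critical point in $\mathbb H$, and $q^m$ is real on that ray. Finally the critical value in $\mathbb H$ is larger in modulus than the real one.

For other $X$ let $r$ be the real critical point, $s$ the one in $\mathbb H$ (a saddle point of $|q|$), and $q(s)=\rho e^{i\varphi}$. We integrate from $r$ to $v_2$ along a curve on which $q$ is real, and from $v_2$ through $s$ to $v_1$ along curves on which $\arg q=\varphi$ (Figure~\ref{fig:path}). If $m\varphi=j\pi$ with $j$ an integer, then $q^m$ is real on the whole path and $I=I_1+(-1)^jJ$ with $I_1,J$ real. The proof has four tasks.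
\begin{enumerate}
\item Show that $\varphi$ runs from $\pi$ to $0$ as $X$ increases from $0$, so that each $j=m,\dots,1$ occurs. The angle tends to $0$ when $s$ reaches the real axis, which happens by Lemma~\ref{lem:dich}.
\item Show that $I_1>0$ and $J>0$. This settles even $j$.
\item Bound $I_1$ above and $J$ below by explicit multiples of $q(r)^{m+1/2}/\sqrt m$ and $\rho^{m+1/2}/\sqrt m$, the sizes that Laplace's method predicts.
\item Show that $(\rho/q(r))^m$ beats the ratio of the constants when $j$ is odd.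
\end{enumerate}
Task 4 is delicate because $\rho/q(r)$ is not bounded away from $1$: for $E=1$ and $X\to\sqrt\kappa$ we have $c_1,c_2\to0$, and the three critical points merge. What is bounded below is $\log(\rho/q(r))/\varphi$, and this suffices since $m\varphi\ge\pi$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\draw[->] (-0.9,0)--(0.9,0) node[right]{$\mathbb R$};
\draw[thick] plot[smooth] coordinates {(-0.385,0) (-0.392,0.15) (-0.42,0.33)};
\draw[thick,dashed] plot[smooth] coordinates {(-0.42,0.33) (-0.2,0.46) (0,0.695) (0.19,1) (0.3,1.19) (0.42,1.42)};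
\fill (-0.385,0) circle (0.018) node[below]{$r$};
\fill (-0.42,0.33) circle (0.018) node[left]{$v_2$};
\fill (0.19,1) circle (0.018) node[right]{$s$};
\fill (0.42,1.42) circle (0.018) node[right]{$v_1$};
\end{tikzpicture}
\caption{The path of integration (schematic). On the solid arc the quartic $q$ decreases through real values from its real critical value $q(r)$ to $0=q(v_2)$. On the dashed arcs $q$ runs along the segment from $0$ to $q(s)$, where $s$ is the critical point in the upper half-plane, and back to $0=q(v_1)$.}\label{fig:path}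
\end{figure}

\section{Normal form and the two critical values}\label{sec:normal}

In Sections~\ref{sec:normal}--\ref{sec:sign} we assume $2<a\le3/\sqrt2$, so $E\ge1$. The zeros of $q'=4v^3+2c_2v+c_1$ are all real exactly when $8c_2^3+27c_1^2\le0$, a closed condition in $X$. By Lemma~\ref{lem:dich} there is a smallest $X_*\in(0,\sqrt\kappa]$ at which it holds. For $X\in[0,X_*)$ the cubic $q'$ has one real zero $r$ and one zero $s\in\mathbb H$, both simple and hence continuous in $X$. By \eqref{eq:shape}, $b_1>b_2$ on this interval, and $d,c_1\ge0$ with equality only at $X=0$. Since $r+2\operatorname{Re}s=0$ and $r|s|^2=-c_1/4$, we have $\operatorname{Re}s\ge0$ with equality only at $X=0$.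

Replace $q(v)$ by $\ell^{-4}q(\ell v)$ with $\ell=\operatorname{Im}s$, and keep all names. The relations \eqref{eq:coef} are homogeneous and persist, and the sign of $I$ is unchanged. Now $s=p+i$, $r=-2p$, and $q'=4(v+2p)((v-p)^2+1)$ gives
\begin{equation}\label{eq:normal}
c_2=2(1-3p^2),\qquad c_1=8p(1+p^2),\qquad p\ge0,\qquad p=0\iff X=0 .
\end{equation}
So this \emph{normalized} quartic is determined by $p$ and by $\mu=q(r)>0$, the minimum of $q$ on $\mathbb R$. With $u=v-r$ we have $q'=4u^3-24pu^2+4(9p^2+1)u$, hence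
\begin{equation}\label{eq:qmu}
q-\mu=u^2\big(u^2-8pu+2(9p^2+1)\big)=(v+2p)^2\big((v-2p)^2+2+2p^2\big).
\end{equation}
At $u=3p+i$ the two factors in the first form are $9p^2-1+6ip$ and $3p^2+1-2ip$, so
\begin{equation}\label{eq:qs}
q(s)=\mu+A+8ip,\qquad A=27p^4+18p^2-1 .
\end{equation}
We write $\rho=|q(s)|$, $\eta=\sqrt{1+9p^2}$, $\chi=\arctan3p\in[0,\frac\pi2)$, so that $1-3ip=\eta e^{-i\chi}$.

The hypothesis $E\ge1$ says that the zeros $v_1,v_2$ are far apart. In the normal form it becomes an upper bound for $\mu$, and in the extreme case $q(s)/\mu$ is a perfect cube.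

\begin{lemma}\label{lem:mu}
If $p<1/\sqrt3$, then $\mu\le\mu_1:=\dfrac{(1+9p^2)^3}{9(1-3p^2)}$, and $\dfrac{\mu_1+A+8ip}{\mu_1}=(2\cos\chi)^3e^{i(\pi-3\chi)}$.
\end{lemma}

\begin{proof}
Here $c_2>0$. We express everything by $S=\sigma^2+\delta^2=2(b_1^2+b_2^2)$ and $\Pi=\sigma^2\delta^2=(b_1^2-b_2^2)^2$. By \eqref{eq:coef}, $4d^2=S-2c_2$, $c_1^2=(S-2c_2)\Pi$, and $c_0=(d^2+\frac S4)^2-\frac\Pi4=\frac14(S-c_2)^2-\frac14\Pi$. Put $c_0^*=\frac{3c_1^2}{8c_2}+\frac{c_2^2}{36}$. Then
\[
c_0^*-c_0=\frac{(3S-4c_2)\Pi}{8c_2}-\frac{(3S-4c_2)(3S-2c_2)}{36}=\frac{3S-4c_2}{8c_2}\Big(\sigma^2-\frac{2c_2}3\Big)\Big(\delta^2-\frac{2c_2}3\Big).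
\]
By \eqref{eq:coef}, $\delta^2-\frac23c_2=\frac43(E-1)b_1b_2\ge0$. Since $\sigma^2>\delta^2$, the factor $\sigma^2-\frac23c_2$ is positive, and $3S-4c_2$, three times the sum of the last two factors, is positive too. So $c_0\le c_0^*$, with equality exactly when $E=1$.

By \eqref{eq:normal}, $\mu=q(-2p)=c_0-8p^2-24p^4$. With $x=p^2$,
\[
9(1-3x)(c_0^*-8x-24x^2)=108x(1+x)^2+(1-3x)^3-72x(1-9x^2)=1+27x+243x^2+729x^3,
\]
which is $(1+9x)^3$; this proves $\mu\le\mu_1$. Next, $9(1-3x)A=-9+189x-243x^2-729x^3$, so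
\[
9(1-3p^2)(\mu_1+A+8ip)=-8+216p^2+72ip(1-3p^2)=-8(1-3ip)^3=-8\eta^3e^{-3i\chi}.
\]
Divide by $9(1-3p^2)\mu_1=\eta^6$ and use $\cos\chi=1/\eta$.
\end{proof}

For $p>0$ we have $\operatorname{Im}q(s)=8p>0$. For $p=0$ we have $\mu\le\frac19$ and $q(s)=\mu-1<0$. So $q(s)=\rho e^{i\varphi}$ with a unique $\varphi=\varphi(X)\in(0,\pi]$.

\begin{lemma}\label{lem:phi}
The function $\varphi$ is continuous on $[0,X_*)$, $\varphi(0)=\pi$, and $\varphi(X)\to0$ as $X\to X_*$.
\end{lemma}

\begin{proof}
The argument with values in $[0,\pi]$ is continuous on $\overline{\mathbb H}\setminus\{0\}$, which gives continuity. For the limit return to the centered quartic; rescaling multiplies $q(s)$ by a positive number and does not change $\varphi$. The coefficients are continuous on $[0,X_*]$, so $s$ stays bounded and its limit points are zeros of $q'$ at $X_*$, hence real. At $X_*$ the quartic is positive on $\mathbb R$. So all limit points of $q(s)$ are positive numbers.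
\end{proof}

The angle $\frac12(\varphi+\chi)$ will turn out to be the direction in which the path crosses the saddle, and we need it to stay away from the horizontal.

\begin{lemma}\label{lem:angle}
If $p<1/\sqrt3$, then $\varphi\ge\pi-3\chi$. In all cases $\sin\frac{\varphi+\chi}2\ge\frac12$.
\end{lemma}

\begin{proof}
For $p=0$, $\varphi=\pi=\pi-3\chi$. For $0<p<1/\sqrt3$ the argument of $\mu+A+8ip$ in $(0,\pi)$ decreases in $\mu$, and at $\mu_1$ it is $\pi-3\chi\in(0,\pi)$ by Lemma~\ref{lem:mu}. For the second claim, $\frac{\varphi+\chi}2<\frac{3\pi}4$, so it suffices to show $\frac{\varphi+\chi}2\ge\frac\pi6$. If $p\ge1/\sqrt3$, then $\chi\ge\frac\pi3$. Otherwise $\chi<\frac\pi3$ and $\frac{\varphi+\chi}2\ge\frac\pi2-\chi>\frac\pi6$.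
\end{proof}

\begin{lemma}\label{lem:ratio}
If $m\ge2$ and $m\varphi=j\pi$ with $j$ odd, then $(\rho/\mu)^m\ge27$.
\end{lemma}

\begin{proof}
If $p=0$, then $j=m$ is odd, so $m\ge3$, and $\rho/\mu=(1-\mu)/\mu\ge8$. Let $p>0$ and $\omega=A+8ip$. For $\xi\ge0$ put $U(\xi)=\log|1+\xi\omega|$ and $V(\xi)=\arg(1+\xi\omega)\in[0,\pi)$. By \eqref{eq:qs}, $U(1/\mu)=\log(\rho/\mu)$ and $V(1/\mu)=\varphi$, so
\[
m\log(\rho/\mu)=j\pi\,(U/V)(1/\mu).
\]
From $U'+iV'=\frac\omega{1+\xi\omega}=\frac{\omega+\xi|\omega|^2}{|1+\xi\omega|^2}$ we see that $V'>0$ and that $U'/V'=(A+\xi|\omega|^2)/(8p)$ increases in $\xi$. As $U(0)=V(0)=0$, the quotient $(U/V)(\xi)$ is the average of $U'/V'$ over $[0,\xi]$ with weight $V'$. Hence $A/(8p)\le U/V\le U'/V'$, and $(U/V)'=\frac{V'}V\big(\frac{U'}{V'}-\frac UV\big)\ge0$.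

\emph{Case $p\ge1/\sqrt3$.} The function $A/(8p)=\frac18(27p^3+18p-\frac1p)$ increases and equals $\frac18(3+6-1)\sqrt3=\sqrt3$ at $p=1/\sqrt3$. So $m\log(\rho/\mu)\ge\sqrt3\,\pi>5>\log27$.

\emph{Case $p<1/\sqrt3$.} By Lemma~\ref{lem:mu} and monotonicity,
\[
(U/V)(1/\mu)\ge(U/V)(1/\mu_1)=\frac{3\log(2\cos\chi)}{\pi-3\chi}=\frac{\log(2\cos\chi)}{\pi/3-\chi}=:\ell(\chi).
\]
The function $\log(2\cos\chi)$ is concave and vanishes at $\frac\pi3$, and $-\ell(\chi)$ is the slope of its chord from $\chi$ to $\frac\pi3$; so $\ell$ is nondecreasing on $[0,\frac\pi3)$. If $j\ge3$, then $m\log(\rho/\mu)\ge3\pi\ell(0)=9\log2>\log27$. If $j=1$, the bound $\pi\ell(0)=\log8$ is too weak, but now $\chi$ cannot be small: $\pi-3\chi\le\varphi=\frac\pi m\le\frac\pi2$ by Lemma~\ref{lem:angle}, so $\chi\ge\frac\pi6$ and $m\log(\rho/\mu)\ge\pi\ell(\frac\pi6)=6\log\sqrt3=\log27$.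
\end{proof}

\section{The paths of integration}\label{sec:paths}

Fix $X\in[0,X_*)$ and the normalized quartic. By Lemma~\ref{lem:circle} with $x=r$, we must find the sign of
\[
I=I_1+I_2,\qquad I_1=\operatorname{Im}\int_r^{v_2}q^m\,dv,\qquad I_2=\operatorname{Im}\int_{v_2}^{v_1}q^m\,dv .
\]
Each path is parametrized by the value of $q$. The derivative of such a parametrization is unbounded at a critical point, and an integration by parts removes it. Note that $d(\lambda^m)=m\lambda^{m-1}d\lambda$ is a probability measure on $[0,1]$.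

\begin{lemma}\label{lem:parts}
Let $v:[0,1)\to\mathbb C$ be $C^1$ with $q(v(\lambda))=\lambda\omega$ for a constant $\omega$, and let $v(\lambda)\to v_*$ as $\lambda\to1$. Then $\int_{v(0)}^{v_*}q^m\,dv=\omega^m\int_0^1(v_*-v(\lambda))\,d(\lambda^m)$.
\end{lemma}

\begin{proof}
For $0<\epsilon<1$,
\[
\int_{v(0)}^{v(1-\epsilon)}q^m\,dv=\omega^m\int_0^{1-\epsilon}\lambda^mv'\,d\lambda=\omega^m\Big[(1-\epsilon)^mv(1-\epsilon)-\int_0^{1-\epsilon}v\,d(\lambda^m)\Big].
\]
Let $\epsilon\to0$; the function $v$ is bounded.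
\end{proof}

\subsection*{From the real minimum to $v_2$}

\begin{lemma}\label{lem:I1}
$0<I_1\le\mu^m\sqrt{\dfrac\mu{(m+1)(1+17p^2)}}$.
\end{lemma}

\begin{proof}
We construct a $C^1$ path $v_0:[0,1)\to\mathbb H$ with $q(v_0(\lambda))=\lambda\mu$, $v_0(0)=v_2$, $v_0(\lambda)\to r$, whose height $y=\operatorname{Im}v_0$ satisfies
\begin{equation}\label{eq:height}
(1-\lambda)\mu\ge(1+17p^2)\,y^2 .
\end{equation}
Lemma~\ref{lem:parts} then gives $I_1=\mu^m\int_0^1y\,d(\lambda^m)>0$, since $r$ is real. By the Cauchy--Schwarz inequality $\int_0^1\sqrt{1-\lambda}\,d(\lambda^m)\le\big(\int_0^1(1-\lambda)\,d(\lambda^m)\big)^{1/2}=(m+1)^{-1/2}$, and the upper bound follows from \eqref{eq:height}.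

If $p=0$, then $q=v^4+2v^2+\mu$ with $\mu\le\frac19$. Take $v_0=iy$ with $y^2=1-\sqrt{1-(1-\lambda)\mu}\in(0,1)$. At $\lambda=0$ this is the lower of the two zeros $i(1\pm\sqrt{1-\mu})^{1/2}$, namely $v_2$, and $(1-\lambda)\mu=y^2(2-y^2)\ge y^2$.

Let $p>0$. For $0\le\lambda<1$ the quartic $q-\lambda\mu$ is positive on $\mathbb R$, so its zeros form two conjugate pairs, with opposite real parts since there is no $v^3$ term: $D\pm iw$ and $-D\pm iy$ with $D\ge0$ and $w,y>0$. By \eqref{eq:id}, $w^2+y^2-2D^2=c_2$ and $2D(w^2-y^2)=c_1>0$, so $D>0$. Thus exactly one zero $v_0(\lambda)=-D+iy$ lies in the open quadrant $\mathbb H\cap\{\operatorname{Re}v<0\}$, and it is simple. It is therefore $C^1$ in $\lambda$, and $v_0(0)=v_2$ because $d>0$. By \eqref{eq:qmu} the only zero of $q-\mu$ with real part $\le0$ is $r$, so $v_0(\lambda)\to r$. Solving for $y^2$ and $w^2$,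
\[
y^2=D^2+1-3p^2-\frac{2p(1+p^2)}D,\qquad w^2=D^2+1-3p^2+\frac{2p(1+p^2)}D .
\]
The first expression increases in $D>0$ and vanishes at $D=2p$, so $D>2p$ and $w^2>1+p^2$. Evaluating $q-\lambda\mu$ at $r=-2p$,
\[
(1-\lambda)\mu=\big((2p+D)^2+w^2\big)\big((D-2p)^2+y^2\big)\ge(16p^2+1+p^2)\,y^2 .\qedhere
\]
\end{proof}

\subsection*{From $v_2$ through the saddle to $v_1$}
Here Lemma~\ref{lem:parts} produces the difference of the heights of two zeros of $q-\lambda q(s)$. We need this difference to be positive for \emph{all} $\lambda$: this fixes the sign of $J$, and it lets us later discard everything but a neighborhood of the saddle.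

\begin{lemma}\label{lem:saddle}
For $0\le\lambda\le1$ the quartic $q-\lambda q(s)$ has no real zero. For $0\le\lambda<1$ it has exactly two zeros $v_\pm(\lambda)$ in $\mathbb H$; they are simple and $C^1$ in $\lambda$, with $v_+(0)=v_1$, $v_-(0)=v_2$, both tend to $s$ as $\lambda\to1$, and $\Delta(\lambda):=\operatorname{Im}(v_+-v_-)>0$.
\end{lemma}

\begin{proof}
If $p=0$, then $q-\lambda q(s)=(v^2+1)^2-(1-\lambda)(1-\mu)$ with $0<\mu\le\frac19$, its zeros are $\pm v_+,\pm v_-$ with $v_\pm=i\big(1\pm\sqrt{(1-\lambda)(1-\mu)}\big)^{1/2}$, and all claims can be read off. Let $p>0$.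

\emph{The zeros.} On $\mathbb R$ the imaginary part of $q-\lambda q(s)$ is $-8p\lambda\ne0$ for $\lambda>0$, and $q>0$ for $\lambda=0$. So no zero is real, and $\mathbb H$ contains two zeros for all $\lambda\in[0,1]$, as for $\lambda=0$. A multiple zero requires $\lambda q(s)$ to be one of the critical values $\mu$, $q(s)$, $\overline{q(s)}$, with imaginary parts $0$, $8p$, $-8p$. For $0<\lambda<1$ the imaginary part $8p\lambda$ excludes this, and for $\lambda=0$ so does $\mu>0$. Hence the zeros are simple, and their local $C^1$ branches patch together along $[0,1)$. At $\lambda=1$ the double zero $s$ accounts for both zeros in $\mathbb H$, so $v_\pm\to s$.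

\emph{Zeros at equal height.} We have $\Delta(0)=b_1-b_2>0$, so it suffices to show $\Delta\ne0$ on $(0,1)$. We describe all $Z$ for which $q-Z$ has two distinct zeros at the same height in $\mathbb H$ and show that they satisfy $\operatorname{Im}Z>8p$, which excludes $Z=\lambda q(s)$. Let the two zeros be $e\pm h$ with $h>0$, $e=x+iy$, $y>0$. The other two zeros have sum $-2e$, so $q-Z=((v-e)^2-h^2)((v+e)^2+M')$ for some complex $M'$. By \eqref{eq:id}, $M'=c_2+2e^2+h^2$, and then
\[
4e^3+(2c_2+4h^2)e+c_1=0,\qquad c_0-Z=(e^2-h^2)(3e^2+c_2+h^2)=3e^4+(c_2-2h^2)e^2-c_2h^2-h^4 .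
\]
The first equation is a real cubic without quadratic term, so its roots are $e,\bar e,-2x$. Put $P=x^2$, $Y=y^2$, $L=p(1+p^2)=c_1/8$. The product of the roots and the sum of their pairwise products give
\begin{equation}\label{eq:vieta}
x(P+Y)=L,\qquad h^2=Y-3P-\tfrac12c_2 .
\end{equation}
With $\operatorname{Im}e^2=2xy$ and $\operatorname{Im}e^4=4xy(P-Y)$ we get $\operatorname{Im}Z=2xy(6Y-6P-c_2+2h^2)$, and since $-6P-c_2=2h^2-2Y$,
\[
\operatorname{Im}Z=4xyB,\qquad B=2h^2+2Y .
\]
By \eqref{eq:vieta}, $x>0$ and $h^2=\frac Lx-4x^2-(1-3p^2)$. This expression is strictly decreasing in $x$ and vanishes at $x=p$. So $0<x<p$.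

\emph{Monotonicity.} Regard $P=x^2$, $Y=\frac Lx-x^2$, $h^2$ and $B=\frac{4L}x-10x^2-c_2$ as functions of $x\in(0,p]$. There $Y\ge1$, $h^2\ge0$, $B>0$, and at $x=p$, which corresponds to the saddle itself, $Y=1$, $h=0$, $B=2$. Let $\Psi=PYB^2$, so that $\operatorname{Im}Z=4\sqrt\Psi$ and $4\sqrt{\Psi(p)}=8p$. It remains to show $\Psi'<0$. We have $(PY)'=L-4x^3=x(Y-3P)$ and $B'=-\frac{4L}{x^2}-20x=-(24P+4Y)/x$, so
\[
-\frac{\Psi'}{xB}=2Y(24P+4Y)-(Y-3P)(2h^2+2Y)=6Y^2+54PY-2h^2(Y-3P)=:H .
\]
If $Y\le3P$, then $H>0$. Let $Y>3P$. From $p^3<L=x(P+Y)$ and the inequality of arithmetic and geometric means, $p^2<P^{1/3}(P+Y)^{2/3}\le P+\frac23Y$. Hence $h^2=Y-3P+3p^2-1<3Y$ and $H\ge6Y^2+54PY-6Y(Y-3P)=72PY>0$.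
\end{proof}

Applying Lemma~\ref{lem:parts} to $v_-$ and $v_+$ and subtracting gives $\int_{v_2}^{v_1}q^m\,dv=q(s)^m\int_0^1(v_+-v_-)\,d(\lambda^m)$. If $m\varphi=j\pi$, then $q(s)^m=(-1)^j\rho^m$, and therefore
\begin{equation}\label{eq:split}
I=I_1+(-1)^jJ,\qquad J=\rho^m\int_0^1\Delta\,d(\lambda^m)>0 .
\end{equation}

\section{The estimate at the saddle and the proof of Theorem~\ref{thm:A}}\label{sec:sign}

A fixed share of the measure $d(\lambda^m)$ sits in $1-\lambda\le\frac1{2m}$, and in this range the quadratic approximation of $q$ at $s$ is accurate enough.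

\begin{lemma}\label{lem:local}
Let $m\ge2$, $m\varphi=j\pi$ with $j$ odd, and $\tau=1-\lambda$. If $0<\tau\le\frac1{2m}$, then $\Delta(\lambda)\ge\frac13\sqrt{\tau\rho/\eta}$.
\end{lemma}

\begin{proof}
Since $q''(s)=4(s-r)(s-\bar s)=-8(1-3ip)$ and $q'''(s)=24s$, we have $q(s+w)-q(s)=-4(1-3ip)w^2+4sw^3+w^4$. The quadratic term alone would give the solutions $w=\pm W$ of $q(s+w)=\lambda q(s)$, where
\[
W=\tfrac12\sqrt{\tau\rho/\eta}\;e^{i(\varphi+\chi)/2},\qquad W^2=\frac{\tau q(s)}{4(1-3ip)} .
\]
With $w=Wz$ the exact equation becomes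
\begin{equation}\label{eq:z}
z^2(1-\varepsilon_1z-\varepsilon_2z^2)=1,\qquad\varepsilon_1=\frac{sW}{1-3ip},\qquad\varepsilon_2=\frac{W^2}{4(1-3ip)} .
\end{equation}

\emph{Step 1: $|\varepsilon_1|\le e_1:=1/\sqrt{12}$ and $|\varepsilon_2|\le e_2:=1/48$.} We have $|W|^2\le\frac\rho{8m\eta}$, $|\varepsilon_1|^2=(1+p^2)|W|^2/\eta^2$ and $|\varepsilon_2|=|W|^2/(4\eta)$. The point is to bound $\rho/m$.

Let $\varphi\le\frac\pi2$, so $p>0$. From $\varphi\le\frac\pi2\sin\varphi$ we get $\frac\rho m=\frac{\rho\varphi}{j\pi}\le\frac12\rho\sin\varphi=4p$, so $|W|^2\le\frac p{2\eta}$. Then $|\varepsilon_2|\le\frac p{8(1+9p^2)}\le\frac1{48}$ because $1+9p^2\ge6p$, and $|\varepsilon_1|^2\le\frac{p(1+p^2)}{2\eta^3}$. With $x=\eta^{-2}$ we have $p^2=\frac{1-x}{9x}$ and $1+p^2=\frac{1+8x}{9x}$. The numbers $16(1-x)$, $1+8x$, $1+8x$ have sum $18$, hence product at most $216$, so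
\[
\frac{p^2(1+p^2)^2}{\eta^6}=\frac{(1-x)(1+8x)^2}{729}\le\frac{216}{16\cdot729}=\frac1{54},\qquad|\varepsilon_1|^2\le\frac1{2\sqrt{54}}<\frac1{12}.
\]

Let $\varphi>\frac\pi2$. Then $m\ge3$, since for $m=2$ the only odd $j$ with $j\pi/2\le\pi$ gives $\varphi=\frac\pi2$. Now $\mu+A<0$, so $|\operatorname{Re}q(s)|\le-A\le1-18p^2$ and $p^2<\frac1{18}$. The bound $\rho^2\le(1-18p^2)^2+64p^2$ is convex in $p^2$ with values $1$ and $\frac{32}9$ at $p^2=0$ and $\frac1{18}$, so $\rho<2$. Hence $|W|^2\le\frac1{12\eta}$, $|\varepsilon_1|^2\le\frac{1+p^2}{12\eta^3}\le\frac1{12}$ and $|\varepsilon_2|\le\frac1{48}$.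

\emph{Step 2: the solutions near $\pm1$.} To first order they are $\pm1+\frac12\varepsilon_1\pm\frac12\varepsilon_2$. The largest correction $\frac12\varepsilon_1$ cancels in their difference, and we need this cancellation; a power series with nonnegative coefficients keeps track of it. For a formal power series $f$ in $x_1,x_2$ put
\[
\Phi(f)=\sum_{n\ge0}\frac{(1/2)_n}{n!}\,(x_1f+x_2f^2)^n ,
\]
so that $\Phi(f)^2(1-x_1f-x_2f^2)=1$. If $f,\tilde f$ agree in total degrees $<k$, then $\Phi(f),\Phi(\tilde f)$ agree in degrees $\le k$. Let $\zeta_0=0$, $\zeta_{k+1}=\Phi(\zeta_k)$. By induction $\zeta_k$ and $\zeta_{k+1}$ agree in degrees $<k$. So there is a series $\zeta$ that agrees with $\zeta_k$ in degrees $<k$ for every $k$, and $\zeta=\Phi(\zeta)$. All coefficients are nonnegative, and $\zeta=1+\frac12x_1+\frac12x_2+\cdots$ because $\zeta_2=(1-x_1-x_2)^{-1/2}$.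

Let $z^*=1.31$. Then $e_1z^*+e_2z^{*2}<0.3782+0.0358=0.414$ and $z^{*2}(1-0.414)=1.7161\cdot0.586>1$. Since all terms are nonnegative, $\zeta_k(e_1,e_2)\le z^*$ implies $\zeta_{k+1}(e_1,e_2)\le(1-e_1z^*-e_2z^{*2})^{-1/2}\le z^*$. So $\zeta_k(e_1,e_2)\le z^*$ for all $k$, and the same bound holds for the part of $\zeta$ of degree $<k$, hence for $\zeta(e_1,e_2)$. Thus $\zeta$ converges absolutely and uniformly for $|x_1|\le e_1$, $|x_2|\le e_2$, its sum is continuous, and the identity $\zeta^2(1-x_1\zeta-x_2\zeta^2)=1$ holds there numerically, as absolutely convergent series may be multiplied termwise. Consequently $z_+=\zeta(\varepsilon_1,\varepsilon_2)$ and $z_-=-\zeta(-\varepsilon_1,\varepsilon_2)$ solve \eqref{eq:z}. The number $G=\frac12(z_+-z_-)$ is the part of $\zeta(\varepsilon_1,\varepsilon_2)$ that is even in $\varepsilon_1$; it omits the term $\frac12\varepsilon_1$, so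
\[
|G-1|\le\zeta(e_1,e_2)-1-\tfrac12e_1\le0.31-0.1443<\tfrac16 .
\]

\emph{Step 3.} The points $s+Wz_\pm$ are zeros of $q-\lambda q(s)$, distinct since $G\ne0$. They are continuous in $\tau\in(0,\frac1{2m}]$, tend to $s\in\mathbb H$ as $\tau\to0$, and are never real by Lemma~\ref{lem:saddle}. So they are the two zeros in $\mathbb H$, in some order. As $\Delta>0$, Lemma~\ref{lem:angle} gives
\[
\Delta=2|W|\,\big|\operatorname{Im}\big(e^{i(\varphi+\chi)/2}G\big)\big|\ge2|W|\big(\tfrac12-\tfrac16\big)=\tfrac13\sqrt{\tau\rho/\eta}.\qedhere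
\]
\end{proof}

\begin{proposition}\label{prop:sign}
If $m\ge2$, $X\in[0,X_*)$ and $m\varphi(X)=j\pi$, then $I$ has the sign $(-1)^j$.
\end{proposition}

\begin{proof}
For even $j$, $I=I_1+J>0$ by \eqref{eq:split} and Lemma~\ref{lem:I1}. Let $j$ be odd. For $0\le\tau\le\frac1{2m}$ Bernoulli's inequality gives $(1-\tau)^{m-1}\ge1-\frac{m-1}{2m}>\frac12$. Since $\Delta>0$ everywhere, Lemma~\ref{lem:local} yields
\[
J\ge\rho^m\int_0^{1/(2m)}\frac13\sqrt{\frac{\tau\rho}\eta}\cdot\frac m2\,d\tau=\rho^m\sqrt{\frac\rho\eta}\cdot\frac m9\,(2m)^{-3/2}=\frac{\rho^m}{18\sqrt2}\sqrt{\frac\rho{\eta m}} .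
\]
By Lemma~\ref{lem:ratio}, $(\rho/\mu)^m\ge27$; in particular $\rho\ge\mu$. With Lemma~\ref{lem:I1} and $1+17p^2\ge\eta^2\ge\eta$,
\[
\frac J{I_1}\ge\frac1{18\sqrt2}\Big(\frac\rho\mu\Big)^m\sqrt{\frac\rho\mu}\sqrt{\frac{m+1}m}\sqrt{\frac{1+17p^2}\eta}\ge\frac{27}{18\sqrt2}=\frac3{2\sqrt2}>1 .
\]
So $I=I_1-J<0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The reduction to $a\ge0$ and the case $m=1$ are in Section~\ref{sec:intro}, and $a\le2$ is Proposition~\ref{prop:small}. Let $2<a\le3/\sqrt2$ and $m\ge2$. For $1\le j\le m$ let $X_j$ be the smallest $X\in[0,X_*)$ with $\varphi(X)=j\pi/m$; it exists by Lemma~\ref{lem:phi} and the intermediate value theorem, and $X_m=0$. On $[0,X_{j-1}]$ the function $\varphi$ goes from $\pi$ to $(j-1)\pi/m$, so it takes the value $j\pi/m$ before $X_{j-1}$. Thus $0=X_m<X_{m-1}<\dots<X_1$. Let $\theta_j\in(0,\pi]$ satisfy $\cot(\theta_j/2)=X_j$, and let $\theta_0=0$; then $0=\theta_0<\theta_1<\dots<\theta_m=\pi$. We have $\Lambda(0)=R(1)>0$ because the coefficients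 of $R$ are positive, and $\Lambda(\theta_j)$ has the sign $(-1)^j$ for $1\le j\le m$ by Lemma~\ref{lem:circle} and Proposition~\ref{prop:sign}. Principle (S) finishes the proof.
\end{proof}

\begin{remark}
The hypothesis $a\le3/\sqrt2$ enters twice: in the existence of $X_*$, and in the bound $\mu\le\mu_1$, on which Lemmas~\ref{lem:angle} and~\ref{lem:ratio} and the case $p=0$ rest. For $a>3/\sqrt2$ there is no $X_*$, by Lemma~\ref{lem:dich}. The hypothesis $a>2$ makes $q$ positive on $\mathbb R$; for $0\le a\le2$ its second factor has real zeros whenever it has degree two. The hypothesis $m\ge2$ is used in Lemma~\ref{lem:ratio} and in Step~1 of Lemma~\ref{lem:local}.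
\end{remark}

\section{Optimality of $3/\sqrt2$}\label{sec:B}

Let $a>3/\sqrt2$. Near $T=1$ the growth rate of $R_a^{(m)}(T)^{1/m}$ is the value of $g$ at its real critical point near $t=\frac12$. By Lemma~\ref{lem:dich} this critical point can now be followed all the way around the circle, and by \eqref{eq:gq} the critical value is a positive multiple of $T$, so it winds once about $0$. If the zeros of $R_a^{(m)}$ stayed on the circle, the same function would be a limit of zero-free functions on the disc and could not wind.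

\begin{lemma}\label{lem:branch}
There are $\epsilon_1>0$ and a holomorphic function $t^*$ on $\mathcal A=\{1-\epsilon_1<|T|<1+\epsilon_1\}$ with $t^*(1)=\frac12$ and $\partial_tg(t^*(T),T)=0$, such that $\frac12$ is a simple zero of $\partial_tg(\cdot,1)$ and $F(T)=\frac{256}{27}\,g(t^*(T),T)$ satisfies $F(T)/T>0$ on $|T|=1$.
\end{lemma}

\begin{proof}
In Lemma~\ref{lem:circle}, $v$ is real exactly when $\operatorname{Re}t=\frac12$. By \eqref{eq:gq} and Lemma~\ref{lem:dich}, for $|T|=1$, $T\ne1$, the polynomial $\partial_tg(\cdot,T)$ has exactly one zero $t^*(T)$ with real part $\frac12$, it is simple, and $g(t^*(T),T)/T>0$. For $T=1$ put $u=t(1-t)$. Then $g=u(1+(a-2)u)$ and $\partial_tg=(1-2t)(1+2(a-2)u)$. The second factor vanishes where $t^2-t+u=0$ with $u<0$, that is, at two real points different from $\frac12$. So $t^*(1):=\frac12$ is again the only zero with real part $\frac12$, it is simple, and $g(\frac12,1)=\frac14(1+\frac{a-2}4)>0$.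

The leading coefficient of the cubic $\partial_tg(\cdot,T)$ is $-4(1-aT+T^2)=-4T(2\cos\theta-a)\ne0$ on the circle. Hence $t^*$ is bounded, and each limit point of $t^*(T)$ as $T\to T_0$ along the circle is a zero of $\partial_tg(\cdot,T_0)$ with real part $\frac12$, so it equals $t^*(T_0)$. Thus $t^*$ is continuous. Near each $T_0$ the implicit function theorem gives a holomorphic solution of $\partial_tg=0$, unique near $t^*(T_0)$, and by continuity it agrees with $t^*$ on an arc. Take these solutions on small polar rectangles $\{|\,|T|-1|<\epsilon,\ |\arg(T/T_0)|<\epsilon\}$ on whose arcs they agree with $t^*$. Two such rectangles that meet intersect in a connected set containing an arc of the circle, so the solutions agree there by the identity theorem. Finitely many rectangles cover the circle, and their union contains an annulus $\mathcal A$.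
\end{proof}

So $F$ has no zero on $|T|=1$ and winding number $1$ about $0$ along it. By continuity the same holds along $|T|=1-\epsilon$ for all small $\epsilon>0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We may take $a>3/\sqrt2$. Write $R_m=R_a^{(m)}$ and suppose that for infinitely many $m$ all zeros of $R_m$ lie on the circle. For these $m$ let $f_m=\exp(\frac1m\log R_m)$ on $|T|<1$, with the holomorphic logarithm that vanishes at $0$. As $R_m$ has positive coefficients, $f_m$ is the positive $m$th root of $R_m$ on $[0,1)$.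

For a continuous function $k\ge0$ on $[0,1]$ we have $(\int_0^1k^m\,dt)^{1/m}\to\max k$. Since $1/K_m=\int_0^1(t(1-t)^3)^m\,dt$ and $t(1-t)^3$ is largest at $t=\frac14$, this gives $K_m^{1/m}\to\frac{256}{27}$. By \eqref{eq:beta}, $|f_m(T)|\le R_m(1)^{1/m}\le K_m^{1/m}\max_{[0,1]}g(\cdot,1)$, a bound that is uniform in $m$. By Montel's theorem (a uniformly bounded sequence of holomorphic functions has a locally uniformly convergent subsequence) we may assume $f_m\to f$ locally uniformly on $|T|<1$. By Hurwitz's theorem (such a limit of zero-free functions on a domain is zero-free or identically zero) and $f(0)=1$, the function $f$ has no zero.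

For $0<T<1$ we have $g(\cdot,T)\ge0$ on $[0,1]$, so \eqref{eq:beta} gives $f(T)=\frac{256}{27}\max_{0\le t\le1}g(t,T)$. At $T=1$ the function $g=u(1+(a-2)u)$ increases in $u=t(1-t)\in[0,\frac14]$, so $t=\frac12$ is its only maximizer on $[0,1]$. Since $g(\cdot,T)\to g(\cdot,1)$ uniformly, all maximizers tend to $\frac12$ as $T\to1^-$. For $T$ near $1$ they are therefore zeros of $\partial_tg(\cdot,T)$ near $\frac12$, and they equal $t^*(T)$ by the uniqueness in the implicit function theorem. So $f=F$ on an interval $(1-\epsilon_0,1)$, and by the identity theorem on $1-\epsilon_1<|T|<1$. Hence $f$ has winding number $1$ along $|T|=1-\epsilon$ for small $\epsilon$, and by the argument principle it has a zero in $|T|<1-\epsilon$. This is a contradiction, so only finitely many $R_m$ have all their zeros on the circle.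
\end{proof}

\begin{thebibliography}{9}

\bibitem{marden}
Marden, \emph{Geometry of Polynomials}.

\bibitem{zeta}
\emph{Zeros of extended zeta polynomials for coding theory},
\texttt{http://j-mi.org/\allowbreak contents\_file/\allowbreak contents\_files/\allowbreak loader/\allowbreak 0/\allowbreak Article/\allowbreak 255/\allowbreak file/\allowbreak default/\allowbreak JMI2012A-5.pdf}

\end{thebibliography}
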